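
\newtheorem{theorem}{Theorem}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\theoremstyle{definition}
\newtheorem{example}[theorem]{Example}
\newtheorem{remark}[theorem]{Remark}

\title{Slow mixing of face reversals on Eulerian orientations\\ of planar graphs with small faces}


\begin{abstract}
The face-reversal chain samples Eulerian orientations of a plane Eulerian graph by reversing directed face boundaries. It was conjectured that the chain mixes rapidly whenever all bounded faces have at most $k$ edges, $k$ fixed. We disprove this for every $k\ge 6$: on patches of the kagome lattice, which are simple graphs of maximum degree $4$ whose bounded faces are triangles and hexagons, the mixing time is $e^{\Omega(\sqrt{|V|+|E|})}$. The slowdown is robust: on the same patches we prove a lower bound for every chain with uniform stationary distribution that changes at most $r$ face heights per step, and this bound is superpolynomial as long as $r$ is not too large. For $k\le 2$ we prove that the conjecture holds. The cases $k=3,4,5$ are not decided here.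
\end{abstract}

\section{Introduction}

\subsection{The chain and the question}

Graphs are finite and may have loops and parallel edges. Let $G$ be a connected planar graph in which every vertex has even degree. An \emph{Eulerian orientation} of $G$ is an orientation of its edges for which every vertex has equal in-degree and out-degree; the set of these is denoted $\mathrm{EO}(G)$.

Fix a plane embedding of $G$ and let $\mathcal F$ be its set of bounded faces. Every edge cut of $G$ has even size, so $G$ has no bridge. Hence the two sides of an edge are different faces, and the boundary of a face $\gamma$ is a closed walk $W_\gamma$ that uses each of its edges once. We traverse $W_\gamma$ with $\gamma$ on the left; the length of $W_\gamma$ is the \emph{number of edges} of $\gamma$. The face $\gamma$ is \emph{reversible} in an orientation if the edges of $W_\gamma$ are all oriented along this traversal or all against it. Reversing all edges of a reversible face keeps the orientation Eulerian, because each visit of $W_\gamma$ to a vertex uses one incoming and one outgoing edge.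

The \emph{face-reversal chain} $\mathcal M_{\mathcal F}$ on $\mathrm{EO}(G)$ makes the following step: choose $\gamma\in\mathcal F$ uniformly at random; if $\gamma$ is reversible, reverse the edges of $W_\gamma$ with probability $\frac12$; otherwise do nothing. Its stationary distribution is the uniform distribution $\pi$ (Section~\ref{sec:heights}). For a chain with transition matrix $P$ and stationary distribution $\pi$ put
\[
t_{\rm mix}(\varepsilon)=\min\bigl\{t:\ \max_x\|P^t(x,\cdot)-\pi\|_{\rm TV}\le\varepsilon\bigr\}\qquad(0<\varepsilon<1),
\]
where $\|\cdot\|_{\rm TV}$ is the total variation distance and $\min\emptyset=\infty$.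

A face with many edges can be updated only when all those edges agree, so one may fear that long faces slow the chain down. This particular obstruction is absent if every bounded face has at most $k$ edges, since each step then inspects and changes at most $k$ edges. The following conjecture asserts that bounding the face sizes suffices.

\medskip
\noindent\textbf{Conjecture} (\cite[Conjecture~4.1]{source}). \emph{For every fixed $k$ there is a polynomial $p_k$ such that, for every connected planar Eulerian graph $G$ and every plane embedding of $G$ whose bounded faces all have at most $k$ edges, the face-reversal chain of that embedding satisfies $t_{\rm mix}(\varepsilon)\le p_k(|V|+|E|,\log(1/\varepsilon))$.}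

\subsection{Results}

\begin{theorem}\label{thm:main}
For each $L\ge 7$ there is a simple connected plane Eulerian graph $G_L$ of maximum degree $4$ with $|V|=3L^2+4L-1$ and $|E|=6L^2$, whose bounded faces all have $3$ or $6$ edges, and for which the face-reversal chain satisfies
\[
t_{\rm mix}(1/4)\ \ge\ \frac{(16/15)^{(L-3)/10}}{614400\,L^2}.
\]
With $N=|V|+|E|\le 10L^2$ this is $e^{\Omega(\sqrt N)}$. Consequently no polynomial $p_k$ as in the Conjecture exists for any $k\ge 6$, and the Conjecture is false.
\end{theorem}

The graph $G_L$ is a rhombic patch of the kagome lattice, constructed in Section~\ref{sec:patch}. Slow mixing on it is not a peculiarity of single-face moves. In the next statement the \emph{height function} is the standard encoding of an Eulerian orientation by integers on the faces, recalled in Section~\ref{sec:heights}; reversing a face changes it on exactly one face.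

\begin{theorem}\label{thm:robust}
Let $1\le r<L$ with $\frac{L-r}{r+1}\ge 3$. Let $P$ be any Markov chain on $\mathrm{EO}(G_L)$ with uniform stationary distribution, each of whose steps changes the height function on at most $r$ faces. Then
\[
t_{\rm mix}(1/4)\ \ge\ \frac{(16/15)^{\frac15\left(\frac{L-r}{r+1}-1\right)}}{1228800\,L^2}.
\]
\end{theorem}

In the other direction, the Conjecture holds for $k\le2$.

\begin{theorem}\label{thm:small}
If every bounded face has at most $2$ edges and there are $n\ge1$ bounded faces, then for $0<\varepsilon<1$ the face-reversal chain satisfies
\[
t_{\rm mix}(\varepsilon)\le\bigl\lceil 2n^3\ln(2n^3/\varepsilon)\bigr\rceil .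
\]
\end{theorem}

\subsection{The idea}

In terms of heights, a kagome patch behaves like a ferromagnet. Hexagons carry odd heights and triangles even ones. A triangle whose three surrounding hexagons have the same height $a$ may have height $a-1$ or $a+1$; if two different values occur around it, its height is forced. Summing over the triangle heights therefore leaves a weight of $2$ for each triangle whose three hexagons agree. The outer face has height $0$, so the hexagons along the boundary have height $+1$ or $-1$, with no preference. One expects two phases, one with most hexagons at height $+1$ and one with most at $-1$, and a local chain should pass from one to the other only through states with a long interface. An interface crossing $\tau$ triangles costs a factor $2^{-\tau}$. (In the proof, the two phases are replaced by a crossing event.)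

To conclude, one has to know that this price beats the number of interfaces. An interface is a self-avoiding path of triangles; at each triangle it turns left or right, so the obvious upper bound on the number of interfaces through a given place is about $2^\tau$. This bound exactly cancels the price, and there is no temperature to adjust. What decides the matter is that a self-avoiding path never makes five equal turns in a row, since it would then close up around a hexagon. So at most $30$ of the $32$ turn words of length five occur, and $30^{1/5}<2$.

\section{Height functions}\label{sec:heights}

Let $G$ be a connected plane Eulerian graph with outer face $o$. Two faces are \emph{neighbors} if they share an edge; the face \emph{across} an edge of $W_\gamma$ is the other face at that edge.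

\begin{lemma}\label{lem:bij}
Eulerian orientations of $G$ correspond bijectively to integer functions $h$ on the faces with $h(o)=0$ and $|h(f)-h(g)|=1$ whenever $f,g$ are separated by an edge. The orientation belonging to $h$ has, on each edge, the higher face on its left. A bounded face $\gamma$ is reversible if and only if all its neighbors have a common height $c$; its reversal exchanges $h(\gamma)=c+1$ and $h(\gamma)=c-1$ and changes no other height.
\end{lemma}

\begin{proof}
Given an Eulerian orientation, we want $h$ to rise by $1$ whenever an edge is crossed from its right side to its left side. Such an $h$ with $h(o)=0$ is unique, since the dual graph is connected. It exists if the increments along every cycle of the dual graph add up to $0$. Draw such a cycle as a simple closed curve that avoids the vertices of $G$ and crosses each edge at most once, and follow it counterclockwise. The edges crossed are those with exactly one end enclosed; each edge leaving the enclosed vertex set contributes $+1$ and each edge entering it contributes $-1$. The sum is the total of (out-degree $-$ in-degree) over the enclosed vertices, which is $0$.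

Conversely, let $h$ be given and orient each edge with the higher face on its left. The increments along a small circle around a vertex add up to $0$. As above they also add up to out-degree minus in-degree of that vertex (a loop is crossed twice and contributes $0$ to both). So the orientation is Eulerian.

Finally, an edge of $W_\gamma$ is oriented along the traversal exactly when $\gamma$, which lies on the left, is higher than the face across it. So $\gamma$ is reversible if and only if it is $1$ higher than all its neighbors or $1$ lower than all of them, that is, if and only if the neighbors have a common height $c$. In this case, exchanging the values $c\pm1$ at $\gamma$ and keeping all other heights reverses exactly the edges of $W_\gamma$.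
\end{proof}

From now on we identify orientations with height functions. A step of $\mathcal M_{\mathcal F}$ is thus a heat-bath update: choose a bounded face $\gamma$ and a fair sign $u\in\{\pm1\}$; if all neighbors of $\gamma$ have a common height $c$, set $h(\gamma)=c+u$. The transition matrix is symmetric, so the uniform distribution is stationary.

The parity of $h(f)$ is that of the dual distance from $f$ to $o$. Hence two height functions differ by an even number at each face.

\begin{lemma}\label{lem:geo}
Any two height functions $h,h'$ are joined by a sequence of single-face reversals in which the height of each face $f$ is changed exactly $\frac12|h(f)-h'(f)|$ times.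
\end{lemma}

\begin{proof}
Suppose $h\ne h'$. Reversals can be undone, so we may exchange $h$ and $h'$ and assume that $h>h'$ somewhere. Among the faces with $h(f)>h'(f)$ choose $f$ with $h(f)$ maximal; then $f\ne o$, and $h'(f)\le h(f)-2$ by parity. If $f$ had a neighbor $g$ with $h(g)=h(f)+1$, then
\[
h'(g)\le h'(f)+1\le h(f)-1<h(g),
\]
so that $g$ would contradict the choice of $f$. Hence all neighbors of $f$ have height $h(f)-1$, and a reversal lowers $h(f)$ by $2$. This reduces $|h(f)-h'(f)|$ by $2$ and changes no other difference. Iterate.
\end{proof}

In particular $\mathcal M_{\mathcal F}$ is irreducible, and since it stays put with probability at least $\frac12$, it converges to $\pi$. The question is only how fast.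

\section{The kagome patch}\label{sec:patch}

\subsection{Construction}

Let $T$ be the triangular lattice with vertex set $\mathbb Z^2$, where $(i,j)$ is placed at $i(1,0)+j(\frac12,\frac{\sqrt3}2)$ and vertices are adjacent if they differ by $\pm(1,0)$, $\pm(0,1)$ or $\pm(1,-1)$. The kagome lattice $K$ is the medial graph of $T$: its vertices are the midpoints of the edges of $T$, and two midpoints are joined if the two edges are sides of a common triangle. An edge of $K$ thus cuts off a corner $p$ of a triangle $t$; we denote it $(p,t)$. The faces of $K$ are a hexagon $\mathrm{Hex}_p$ around each $p\in\mathbb Z^2$ and a medial triangle inside each triangle $t$ of $T$, and the edge $(p,t)$ separates $\mathrm{Hex}_p$ from the medial triangle of $t$.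

Let $L\ge2$ and $A=\{1,\dots,L\}^2$. The graph $G_L$ consists of all edges $(p,t)$ of $K$ with $p\in A$, together with their endpoints: it is the edge-disjoint union of the boundaries of the $L^2$ hexagons $\mathrm{Hex}_p$, $p\in A$ (Figure~\ref{fig:patch}). Call a triangle of $T$ \emph{full} if all its corners lie in $A$. The full triangles are
\[
\{(i,j),(i{+}1,j),(i,j{+}1)\}\quad\text{and}\quad\{(i{+}1,j{+}1),(i{+}1,j),(i,j{+}1)\},\qquad 1\le i,j\le L-1 .
\]

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.25]
\foreach \i in {1,2,3}{
  \foreach \j/\s in {1/12,2/60,3/12}{
    \begin{scope}[shift={({\i+0.5*\j},{0.866*\j})}]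
      \fill[black!\s] (0.5,0) -- (0.25,0.433) -- (0.75,0.433) -- cycle;
      \fill[black!\s] (0.75,0.433) -- (1.25,0.433) -- (1,0.866) -- cycle;
    \end{scope}
  }
}
\foreach \i in {1,2,3,4}{
  \foreach \j/\s in {1/+,2/+,3/-,4/-}{
    \begin{scope}[shift={({\i+0.5*\j},{0.866*\j})}]
      \draw (0:0.5) -- (60:0.5) -- (120:0.5) -- (180:0.5) -- (240:0.5) -- (300:0.5) -- cycle;
      \node at (0,0) {$\s$};
    \end{scope}
  }
}
\end{tikzpicture}
\caption{The patch $G_4$: its bounded faces are $16$ hexagons and $18$ triangles (shaded); the outer face has height $0$. Hexagons marked $\pm$ are given height $\pm1$. The six dark triangles touch hexagons of both signs and are forced to height $0$; each of the twelve light ones has two possible heights. So these hexagon heights extend to $2^{12}$ states. Changing the signs of the upper two rows would free the dark triangles as well and raise this number to $2^{18}$.}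
\label{fig:patch}
\end{figure}

\begin{lemma}\label{lem:patch}
$G_L$ is simple, connected and Eulerian, of maximum degree at most $4$. Its bounded faces are the $L^2$ hexagons $\mathrm{Hex}_p$, $p\in A$, and the medial triangles of the $2(L-1)^2$ full triangles. Moreover $|V|=3L^2+4L-1$ and $|E|=6L^2$, so $N=|V|+|E|\le10L^2$ if $L\ge4$.
\end{lemma}

\begin{proof}
$K$ is simple, because two edges of $T$ are sides of at most one common triangle; so $G_L$ is simple. The midpoint of an edge $pq$ of $T$ is incident in $K$ to two edges at $p$ and two at $q$, so its degree in $G_L$ is $2|\{p,q\}\cap A|$, which is $2$ or $4$. Hexagons of adjacent $p,q\in A$ share the midpoint of $pq$, and $A$ is connected in $T$, so $G_L$ is connected.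

Faces of $G_L$ arise from those of $K$ by merging across the deleted edges $(p,t)$, $p\notin A$. A hexagon $\mathrm{Hex}_p$ with $p\in A$ and the medial triangle of a full $t$ lose no edge and remain faces. If $p\notin A$, then $\mathrm{Hex}_p$ merges with the medial triangles of all six triangles at $p$. Adjacent $p,q\notin A$ lie in a common triangle, $\mathbb Z^2\setminus A$ is connected in $T$, and every non-full triangle has a corner outside $A$. So all hexagons with $p\notin A$ and all medial triangles of non-full triangles merge into a single unbounded face.

Each of the $L^2$ hexagons has $6$ edges, so $|E|=6L^2$. The vertices of $G_L$ are the midpoints of the edges of $T$ that meet $A$. The degrees in $T$ of the vertices of $A$ add up to $6L^2$. In this sum the $L(L-1)+L(L-1)+(L-1)^2=3L^2-4L+1$ edges of $T$ inside $A$ are counted twice and the other edges meeting $A$ once. So $|V|=6L^2-(3L^2-4L+1)=3L^2+4L-1$. Finally $N=9L^2+4L-1\le10L^2$ if $L\ge4$.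
\end{proof}

\subsection{Summing out the triangles}

We write $h(p)$ for the height of $\mathrm{Hex}_p$ and $h(t)$ for that of the medial triangle of a full $t$. Every edge of $G_L$ separates a hexagon from a triangle or from the outer face $o$; since $h(o)=0$, hexagons have odd and triangles even height. The hexagon of $p\in A$ borders the full triangles containing $p$, and it borders $o$ exactly when some triangle at $p$ is not full, that is, when
\[
p\in\partial A:=\{(i,j)\in A:\ \{i,j\}\cap\{1,L\}\ne\emptyset\}.
\]
Hence $\mathrm{EO}(G_L)$ is the set of integer functions $h$ on $A\cup\{\text{full triangles}\}$ such that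
\begin{itemize}
\item $h$ is odd on $A$, and $|h|=1$ on $\partial A$;
\item $|h(p)-h(t)|=1$ whenever $p$ is a corner of the full triangle $t$.
\end{itemize}

Fix the restriction $h|_A$. Different full triangles do not border each other, so their heights can be chosen independently. A full triangle has $2$ possible heights if its three corners have the same height, exactly $1$ if the set of corner heights is $\{a,a+2\}$ for some $a$ (namely $a+1$), and none otherwise. Therefore, under the uniform distribution $\pi$, the restriction $h|_A$ has probability proportional to
\begin{equation}\label{eq:w}
w(h|_A)=\prod_{t\text{ full}}\bigl(\text{number of possible heights of }t\text{ given }h|_A\bigr).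
\end{equation}

Let $Q$ be the subgraph of $T$ induced on $A$. It is a plane graph whose bounded faces are the full triangles. Paths, connectedness and clusters in $A$ always refer to $Q$. Every edge of $Q$ lies in a full triangle, so for every state
\begin{equation}\label{eq:step}
\text{heights of adjacent vertices of }Q\text{ differ by }0\text{ or }\pm2 .
\end{equation}
Put $\sigma_h(p)=+$ if $h(p)>0$ and $\sigma_h(p)=-$ if $h(p)<0$; as $h$ is odd on $A$, there is no third case.

\begin{example}\label{ex:two}
Take $L=2$ and let $a,b,c,d$ be the signs at $(1,1),(2,1),(1,2),(2,2)$. All four vertices lie in $\partial A$, so $h|_A$ is determined by the signs. The two full triangles have corner signs $a,b,c$ and $b,c,d$. If $b=c$, then each of $a$ and $d$ contributes a factor $2$ or $1$, depending on whether it agrees with $b$; this gives total weight $2\cdot(2+1)^2=18$. If $b\ne c$, all weights are $1$; this gives $2\cdot4=8$. So $|\mathrm{EO}(G_2)|=26$, and the two constant sign patterns alone account for $8$ of these $26$ states.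

The pattern $a=b=+$, $c=d=-$ has weight $1$: both triangles are mixed. Changing the signs on one side of this interface gives a constant pattern, of weight $4=2^2$. An interface through two triangles thus costs a factor $2^2$. Similarly, for $L\ge3$, a hexagon of height $-1$ with six neighbors in $Q$, all of height $+1$, forces its six triangles to height $0$; raising it to $+1$ multiplies the weight by $2^6$.
\end{example}

\section{A cut of mass one half}\label{sec:cut}

To prove slow mixing we need a set $S$ of states of substantial probability that can be left only through a set of tiny probability. Example~\ref{ex:two} suggests separating mostly positive from mostly negative states. A majority vote would be inconvenient, however: a balanced state might contain many short interfaces and no long one. We use a crossing event instead. It has probability exactly $\frac12$ by symmetry, and a state about to leave it contains a long interface.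

The graph $Q$ is the $L\times L$ board of the game of Hex. The \emph{Hex theorem} \cite{gale} states that for every coloring of $A$ with $+$ and $-$ exactly one of the following exists: a $+$ path from $\{i=1\}$ to $\{i=L\}$, or a $-$ path from $\{j=1\}$ to $\{j=L\}$. Let
\[
S=\{h\in\mathrm{EO}(G_L):\ \sigma_h\text{ has a }+\text{ path from }\{i=1\}\text{ to }\{i=L\}\}.
\]

\begin{lemma}\label{lem:half}
$\pi(S)=\frac12$.
\end{lemma}

\begin{proof}
By the Hex theorem, $S^c$ is the event that there is a $-$ path from $\{j=1\}$ to $\{j=L\}$. The uniform distribution is invariant under $h\mapsto-h$, since $h(o)=0$, and under the reflection $(i,j)\mapsto(j,i)$, which preserves adjacency, $\partial A$ and the set of full triangles. The composition of the two maps $S^c$ onto $S$, so $\pi(S)=\pi(S^c)$.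
\end{proof}

For instance, in Example~\ref{ex:two} the set $S$ consists of the patterns with $b=c=+$ (weight $9$), those with $a=b=+$, $c=-$ (weight $2$) and those with $c=d=+$, $b=-$ (weight $2$): total $13=26/2$.

For $r\ge1$ let $\partial_rS$ be the set of $h\in S$ for which some $h'\notin S$ differs from $h$ on at most $r$ faces. For $D\subset A$ write $U=A\setminus D$, and let $\delta(D)$ be the set of edges of $Q$ between $D$ and $U$. Call $D$ \emph{two-sided} if $D$ and $U$ are both nonempty and connected, and consider the event
\begin{equation}\label{eq:ED}
E_D:\quad\text{every edge of }\delta(D)\text{ has height }+1\text{ at its end in }D\text{ and }-1\text{ at its end in }U .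
\end{equation}

\begin{lemma}\label{lem:interface}
Let $1\le r<L$ and $h\in\partial_rS$. Then $h\in E_D$ for some two-sided $D$ with $|\delta(D)|\ge\frac{L-r}{r+1}$.
\end{lemma}

The reason is visible for $r=1$. If changing one hexagon creates a $-$ path from $\{j=1\}$ to $\{j=L\}$, then before the change this path was complete except for at most one vertex, so one of its at most two pieces visited at least $\frac{L-1}2$ rows. The $-$ cluster of this piece is long, and it is separated from the $+$ crossing present in $h$ by an interface that is long too.

\begin{proof}
Choose $h'\notin S$ differing from $h$ on at most $r$ faces. By the Hex theorem $\sigma_{h'}$ has a simple $-$ path $P'$ from $\{j=1\}$ to $\{j=L\}$. Its steps change $j$ by at most $1$, so it visits all $L$ rows $\{j=\text{const}\}$. Delete from $P'$ the vertices with $\sigma_h=+$; at most $r$ vertices are deleted, since each has changed its height. At most $r+1$ subpaths remain, and together they still visit at least $L-r$ rows. So one of them visits a set $J$ of at least $\frac{L-r}{r+1}>0$ rows.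

Let $C$ be the $-$ cluster of $\sigma_h$ that contains this subpath. Since $h\in S$, there is a $+$ path $R$ of $\sigma_h$ from $\{i=1\}$ to $\{i=L\}$. It is connected and disjoint from $C$, so it lies in one component $D$ of $A\setminus C$. Every other component of $A\setminus C$ is adjacent to $C$, because $Q$ is connected; as $C$ is connected, so is $U=A\setminus D$. Thus $D$ is two-sided.

\emph{The event $E_D$ holds.} The $U$-end of an edge of $\delta(D)$ lies in $C$, since distinct components of $A\setminus C$ are not adjacent. Its $D$-end is adjacent to the cluster $C$ without belonging to it, so it has sign $+$. By \eqref{eq:step} the two odd heights, of opposite signs, differ by at most $2$; they are $+1$ and $-1$.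

\emph{The size of $\delta(D)$.} Rows and columns of $A$ are paths in $Q$. The path $R$ meets every column $\{i=\text{const}\}$, since its steps change $i$ by at most $1$.
\begin{itemize}
\item Suppose some row $j\in J$ contains no vertex of $D$. Then each column $i$ contains the vertex $(i,j)\in U$ and a vertex of $R\subset D$, hence an edge of $\delta(D)$. So $|\delta(D)|\ge L\ge\frac{L-r}{r+1}$.
\item Otherwise each row in $J$ contains a vertex of $D$ and a vertex of $C\subset U$, hence an edge of $\delta(D)$. So $|\delta(D)|\ge|J|\ge\frac{L-r}{r+1}$. \qedhere
\end{itemize}
\end{proof}

\section{Price and number of interfaces}\label{sec:peierls}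

For a two-sided $D$ let $\tau(D)$ be the number of full triangles that meet both $D$ and $U$. We bound the probability of each $E_D$, count the sets $D$, and take a union bound.

\subsection{The price}

\begin{lemma}\label{lem:price}
$\pi(E_D)\le2^{-\tau(D)}$ for every two-sided $D$.
\end{lemma}

\begin{proof}
We erase the interface by changing the sign of $h$ on all of $U$. (Raising $h$ by $2$ on $U$ would also erase it, but would violate $|h|=1$ wherever $U$ meets $\partial A$ in height $+1$.) The event $E_D$ depends only on $h|_A$. For $h|_A$ with $w(h|_A)>0$ satisfying $E_D$, let $h'=h$ on $D$ and $h'=-h$ on $U$. Then $h'$ is odd and $|h'|=1$ on $\partial A$. A full triangle inside $D$ or inside $U$ keeps its factor in \eqref{eq:w}. In a full triangle meeting both $D$ and $U$, each corner is an end of an edge of $\delta(D)$. By $E_D$ its corners in $D$ have height $+1$ and those in $U$ height $-1$, so its factor is $1$. Under $h'$ all its corners have height $+1$, so its factor becomes $2$. Thus $w(h')=2^{\tau(D)}w(h|_A)>0$, and $h'$ is again the restriction of a state. For fixed $D$ the map $h|_A\mapsto h'$ is injective, so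
\[
\sum_{h|_A\in E_D}w(h|_A)=2^{-\tau(D)}\sum_{h|_A\in E_D}w(h')\le2^{-\tau(D)}\sum_{g}w(g),
\]
where $g$ runs over the restrictions to $A$ of all states. Dividing by the last sum gives the claim.
\end{proof}

\subsection{The number}

\begin{lemma}\label{lem:number}
Every two-sided $D$ satisfies $\tau(D)\ge|\delta(D)|-1$. For $\tau\ge2$ the number $N_\tau$ of two-sided $D$ with $\tau(D)=\tau$ is at most $1920\,L^2\,30^{\tau/5}$.
\end{lemma}

\begin{proof}
Since $D$ and $U$ are nonempty and connected, $\delta(D)$ is a bond (a minimal edge cut) of the connected plane graph $Q$. By plane duality \cite[Prop.~4.6.1]{diestel} its dual edges form a simple cycle $Z$ in the dual multigraph $Q^*$. The vertices of $Q^*$ are the full triangles, each of degree $3$, and the outer face of $Q$. A triangle lies on $Z$ exactly when it has a side in $\delta(D)$, that is, when it meets both $D$ and $U$. So $Z$ has $|\delta(D)|$ vertices, and these are the $\tau(D)$ triangles in question and possibly the outer face. Hence $\tau(D)$ is $|\delta(D)|$ or $|\delta(D)|-1$.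

Now let $\tau(D)=\tau\ge2$. List the triangles along $Z$ as $t_1,\dots,t_\tau$, starting just after the outer face if $Z$ visits it, and anywhere otherwise. They are distinct, and consecutive ones share a side; this side is unique.

\emph{From the list to $D$.} If $Z$ does not visit the outer face, then its last edge crosses the unique common side of $t_\tau$ and $t_1$, so $Z$ is determined by the list. If $Z$ visits the outer face, then it is determined by the list together with the side through which it enters $t_1$ and the side through which it leaves $t_\tau$. So a list arises from at most $1+3\cdot3=10$ cycles $Z$. Given $Z$, and hence $\delta(D)$, the set $D$ is one of the two components of $Q-\delta(D)$.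

\emph{Counting lists.} There are at most $2L^2$ choices for $t_1$ and at most $3$ for $t_2$. For $2\le m\le\tau-1$, the path enters $t_m$ through the side shared with $t_{m-1}$, and $t_{m+1}$ is determined by whether it turns left or right in $t_m$. So the rest of the list is given by a word of $\tau-2$ turns. If all words occurred, this would give about $2^\tau$ lists, just enough to cancel the price in Lemma~\ref{lem:price}. We gain from the fact that the triangles are distinct.

Suppose the turns in $t_{m+1},\dots,t_{m+5}$ are equal, say all left, where $m\ge1$ and $m+6\le\tau$. Let $v$ be the left endpoint of the side through which the path enters $t_{m+1}$. A left turn leaves $t_{m+1}$ through its other side at $v$, so $v$ is again the left endpoint of the side through which $t_{m+2}$ is entered, and so on. Thus $t_m,t_{m+1},\dots,t_{m+6}$ are seven consecutive triangles around $v$. Only six triangles of $T$ contain $v$, so $t_{m+6}=t_m$, a contradiction. The same holds for right turns.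

Cut the turn word into consecutive blocks of length $5$ and a remainder of length at most $4$. Each block is one of at most $2^5-2=30$ words and the remainder one of at most $2^4=16$, so there are at most $16\cdot30^{(\tau-2)/5}$ turn words. Altogether
\[
N_\tau\le2\cdot10\cdot2L^2\cdot3\cdot16\cdot30^{\tau/5}=1920\,L^2\,30^{\tau/5}.\qedhere
\]
\end{proof}

\begin{proposition}\label{prop:boundary}
Let $1\le r<L$ with $\frac{L-r}{r+1}\ge3$, and let $\rho=(15/16)^{1/5}$. Then
\[
\pi(\partial_rS)\le153600\,L^2\,\rho^{\frac{L-r}{r+1}-1}.
\]
\end{proposition}

\begin{proof}
Put $\tau_0=\frac{L-r}{r+1}-1\ge2$. By Lemma~\ref{lem:interface} and the first part of Lemma~\ref{lem:number}, every $h\in\partial_rS$ lies in $E_D$ for some two-sided $D$ with $\tau(D)\ge\tau_0\ge2$, so the count in Lemma~\ref{lem:number} applies to all these $D$. By Lemma~\ref{lem:price} and since $30^{1/5}/2=(30/32)^{1/5}=\rho$,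
\[
\pi(\partial_rS)\le\sum_{\tau\ge\tau_0}N_\tau2^{-\tau}\le1920\,L^2\sum_{\tau\ge\tau_0}\rho^\tau\le\frac{1920\,L^2\,\rho^{\tau_0}}{1-\rho},
\]
where the sums are over integers $\tau$. Finally $\frac1{16}=1-\rho^5\le5(1-\rho)$, so $\frac1{1-\rho}\le80$, and $1920\cdot80=153600$.
\end{proof}

\section{From the cut to the mixing time}\label{sec:mixing}

\begin{lemma}\label{lem:bottleneck}
Let $P$ be a Markov chain on a finite set with stationary distribution $\pi$, let $\pi(S)=\frac12$, and put
\[
q=\frac1{\pi(S)}\sum_{x\in S,\ y\notin S}\pi(x)P(x,y).
\]
If $q>0$, then $t_{\rm mix}(1/4)\ge\frac1{4q}$; if $q=0$, then $t_{\rm mix}(1/4)=\infty$.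
\end{lemma}

\begin{proof}
Start from $\pi_S=\pi(\,\cdot\mid S)$. For every $s\ge0$ we have $\pi_SP^s\le\pi P^s/\pi(S)=\pi/\pi(S)$ pointwise. Hence in any given step the chain crosses from $S$ to $S^c$ with probability at most $q$, and the mass in $S^c$ at time $t$ is at most $tq$. The distance to $\pi$ at time $t$ is therefore at least $\pi(S^c)-tq=\frac12-tq$. By convexity of the total variation distance, some deterministic start in $S$ is at least this far from $\pi$. For $t=t_{\rm mix}(1/4)$, if finite, this gives $\frac14\ge\frac12-tq$, that is, $tq\ge\frac14$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:robust}]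
Take $S$ as in Section~\ref{sec:cut}. If a step changes at most $r$ heights, only $x\in\partial_rS$ contribute to $q$, so $q\le2\pi(\partial_rS)$. By Lemma~\ref{lem:bottleneck}, $t_{\rm mix}(1/4)\ge1/(8\pi(\partial_rS))$ (read as $\infty$ if the denominator vanishes), and Proposition~\ref{prop:boundary} gives the bound, since $\rho^{-1}=(16/15)^{1/5}$ and $8\cdot153600=1228800$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
The properties of $G_L$ are in Lemma~\ref{lem:patch}; vertices of degree $4$ occur since $A$ contains adjacent vertices. A step of $\mathcal M_{\mathcal F}$ changes at most one height, so we may take $r=1$; the condition $\frac{L-1}2\ge3$ is $L\ge7$. Moreover every state is left with probability at most $\frac12$, so $q\le2\cdot\frac12\,\pi(\partial_1S)=\pi(\partial_1S)$ and, by Lemma~\ref{lem:bottleneck}, $t_{\rm mix}(1/4)\ge1/(4\pi(\partial_1S))$. Proposition~\ref{prop:boundary}, with exponent $\frac{L-1}2-1=\frac{L-3}2$, gives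
\[
t_{\rm mix}(1/4)\ge\frac{\rho^{-(L-3)/2}}{4\cdot153600\,L^2}=\frac{(16/15)^{(L-3)/10}}{614400\,L^2}.
\]

Suppose a polynomial $p_k$ as in the Conjecture existed for some $k\ge6$. All $G_L$ have bounded faces with at most $6\le k$ edges, so $t_{\rm mix}(1/4)\le p_k(N,\log4)$ would be polynomially bounded in $N\le10L^2$. This contradicts the lower bound $e^{\Omega(L)}$.
\end{proof}

\begin{remark}
Theorem~\ref{thm:robust} gives superpolynomial mixing times for all chains with uniform stationary distribution that change at most $r=o(\sqrt N/\log N)$ face heights per step, where $r\ge1$. Indeed, $\sqrt N$ is of order $L$, so $\frac{L-r}{r+1}$ grows faster than $\log L$, and the bound eventually exceeds every fixed power of $L$.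
\end{remark}

\section{Faces with at most two edges}\label{sec:small}

If all bounded faces have at most two edges, then the bounded faces form disjoint paths in the dual graph, and the chain can be analyzed by a coupling. The typical example is a graph with two vertices joined by $l+1$ parallel edges, $l$ odd. Its $l$ bounded faces form a row $v_1,\dots,v_l$, with the outer face at both ends. A height function is a sequence $0=h_0,h_1,\dots,h_l,h_{l+1}=0$ with steps $\pm1$. A face is reversible if it is a strict local extremum, and reversing it exchanges two adjacent unequal steps.

Couple two copies that differ by one reversal at $v_i$, by using the same face and the same sign in both. Choosing $v_i$ makes the copies equal; choosing one of the neighbors $v_{i\pm1}$ creates a new discrepancy with probability $\frac12$. With equal weights for all faces, expected loss and gain cancel in the interior. With weights $\varphi(v_i)=\sin\frac{\pi i}{l+1}$ they do not: $\varphi(v_i)$ exceeds the mean of its two neighboring values by $(1-\cos\frac\pi{l+1})\varphi(v_i)$. The proof below carries this out. The only new feature is a face with a single edge, which passes a discrepancy on with probability $1$ and is therefore given half the weight.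

\begin{proof}[Proof of Theorem~\ref{thm:small}]
\emph{Structure.} Let $H$ be the dual multigraph. It is connected, and it is loopless since $G$ has no bridge. It has $n$ vertices other than $o$, each of degree at most $2$. Let $M$ be a component of $H-o$ with $m$ vertices. It has at least $m-1$ internal edges and at least one edge to $o$. Its degree sum in $H$, which is twice the number of internal edges plus the number of edges to $o$, is at most $2m$. So it has exactly $m-1$ internal edges and one or two edges to $o$. Hence $M$ is a tree with degrees at most $2$, that is, a path $v_1,\dots,v_l$ with $l=m$. An inner vertex of the path has no edge to $o$, and an end has at most one if $l\ge2$. This leaves two cases: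
\begin{itemize}
\item[(i)] there are two edges to $o$, one at each end (both at $v_1$ if $l=1$);
\item[(ii)] there is one edge to $o$, at $v_1$, and $v_l$ has degree $1$ in $H$; we call $v_l$ a \emph{leaf}.
\end{itemize}
All vertices of $H-o$ other than leaves have degree $2$ in $H$.

\emph{Weights and metric.} In case (i) put $\varphi(v_i)=\sin\frac{\pi i}{l+1}$. In case (ii) put $\psi_i=\sin\frac{\pi i}{2l}$, $\varphi(v_i)=\psi_i$ for $i<l$, and $\varphi(v_l)=\frac12\psi_l=\frac12$. Clearly $\varphi\le1$. By $\sin y\ge\frac{2y}\pi$ on $[0,\frac\pi2]$, the sines occurring here for $1\le i\le l$ are at least $\frac2{l+1}\ge\frac1n$ in case (i) and at least $\frac1l\ge\frac1n$ in case (ii). So $\frac1{2n}\le\varphi\le1$. Define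
\[
d(h,h')=\frac12\sum_{f\ne o}\varphi(f)\,|h(f)-h'(f)| .
\]
By parity, $d(h,h')\ge\frac1{2n}$ whenever $h\ne h'$. States differing by one reversal, at $v$, have distance $\varphi(v)$; by Lemma~\ref{lem:geo} any two states $h,h'$ are joined by a path of reversals whose lengths add up to $d(h,h')$.

\emph{Coupling.} Run all copies of the chain with the same face $\gamma$ and the same sign $u$ in each step. Consider two states that differ by one reversal: $h(v)=a+1$, $h'(v)=a-1$, and $h=h'$ elsewhere. All neighbors of $v$ have height $a$. In one step the following can happen.
\begin{itemize}
\item $\gamma=v$: both copies receive the height $a+u$ at $v$, and $d$ drops by $\varphi(v)$.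
\item $\gamma=w\ne o$ is a neighbor of $v$ of degree $2$. Let $x$ be the face across its other edge; $x\ne v$, since $H-o$ has no double edges. So $x$ has the same height in both copies, and it is $a+1$ or $a-1$. In the first case only the copy $h$ can update $w$: it receives $a+1+u$, which differs from $a$, by $2$, if and only if $u=+1$. In the second case only $h'$ can update $w$, and $w$ receives $a-1+u$, which differs from $a$, by $2$, if and only if $u=-1$. In both cases $d$ grows by $\varphi(w)$ with probability $\frac12$ and is unchanged otherwise.
\item $\gamma=w$ is a leaf adjacent to $v$: then $h(w)$ becomes $a+1+u$ and $h'(w)$ becomes $a-1+u$, so $d$ grows by $\varphi(w)$.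
\item Otherwise $\gamma$ and its neighbors have the same heights in both copies, and $d$ does not change.
\end{itemize}
So the expected change of $d$ is $-\frac1n\Delta(v)$, where
\[
\Delta(v)=\varphi(v)-\sum_{w\text{ non-leaf}}\tfrac12\varphi(w)-\sum_{w\text{ leaf}}\varphi(w),
\]
with $w$ running over the neighbors of $v$ other than $o$.

\emph{Contraction.} We use $\sin(x-\theta)+\sin(x+\theta)=2\cos\theta\sin x$. The neighbor $o$ contributes $0$, in agreement with the sines at $i=0$ and, in case (i), at $i=l+1$.
\begin{itemize}
\item Case (i), with $\theta=\frac\pi{l+1}$: $\Delta(v_i)=\sin i\theta-\frac12\sin(i-1)\theta-\frac12\sin(i+1)\theta=(1-\cos\theta)\varphi(v_i)$.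
\item Case (ii), $i<l$, with $\theta=\frac\pi{2l}$: $\Delta(v_i)=\psi_i-\frac12\psi_{i-1}-\frac12\psi_{i+1}=(1-\cos\theta)\varphi(v_i)$. This includes $i=l-1$, where the leaf contributes $\varphi(v_l)=\frac12\psi_l$.
\item Case (ii), $i=l$, with $\theta=\frac\pi{2l}$: here $\psi_{l-1}=\sin(\frac\pi2-\theta)=\cos\theta$, so $\Delta(v_l)=\frac12-\frac12\psi_{l-1}=\frac12(1-\cos\theta)=(1-\cos\theta)\varphi(v_l)$. For $l=1$ this reads $\Delta(v_1)=\frac12$, as it should.
\end{itemize}
Since $l+1\le n+1\le2n$ and $2l\le2n$, in all cases $\frac\pi{2n}\le\theta\le\frac\pi2$ and
\[
\Delta(v)\ge\Bigl(1-\cos\frac\pi{2n}\Bigr)\varphi(v)=2\sin^2\frac\pi{4n}\;\varphi(v)\ge\frac1{2n^2}\,\varphi(v).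
\]
Thus a pair at distance $\varphi(v)$ that differs by one reversal has expected distance at most $(1-\frac1{2n^3})\varphi(v)$ after one step. This extends to all pairs by path coupling \cite{bubleydyer}: join the two states by a path of reversals of total length equal to their distance, run all states on the path with the same $\gamma$ and $u$, and apply the triangle inequality. Hence $\mathbb E\,d(X_t,Y_t)\le(1-\frac1{2n^3})^t\,d(X_0,Y_0)$ for deterministic $X_0,Y_0$.

\emph{Conclusion.} Let $X_0$ be arbitrary and $Y_0$ uniformly distributed. Since $|h(f)|$ is at most the distance from $f$ to $o$ in $H$, hence at most $n$, we always have $d(X_0,Y_0)\le\frac12\cdot n\cdot2n=n^2$. As distinct states have distance at least $\frac1{2n}$, Markov's inequality gives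
\[
\Pr[X_t\ne Y_t]\le2n\cdot n^2\cdot e^{-t/(2n^3)}\le\varepsilon\qquad\text{for }t\ge2n^3\ln(2n^3/\varepsilon),
\]
and $\Pr[X_t\ne Y_t]$ bounds the total variation distance of $X_t$ from $\pi$.
\end{proof}

Since $n=|E|-|V|+1\le|E|$, this proves the Conjecture for $k\le2$ (with no bounded face there is only one state). The arguments of this paper do not decide the cases $k=3,4,5$. Nor do we claim that $e^{\Theta(\sqrt N)}$ is the worst possible mixing time for $k\ge6$.

\begin{thebibliography}{9}
\bibitem{bubleydyer} Bubley and Dyer, FOCS 1997.
\bibitem{source} \emph{Counting and Sampling Problems on Eulerian Graphs}, \url{https://core.ac.uk/download/429726159.pdf}.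
\bibitem{diestel} Diestel, \emph{Graph Theory}.
\bibitem{gale} D. Gale, \emph{The game of Hex and the Brouwer fixed-point theorem}, Amer. Math. Monthly 86 (1979).
\end{thebibliography}

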